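# A two-parameter hook product identity for d-complete posets

## Theorem A: the $(q,t)$-hook product identity

All posets are finite and $\mathbb N=\{0,1,2,\dots\}$. The letters $q,t$ are independent indeterminates, and
$$(a)_N=(a;q)_N=\prod_{i=0}^{N-1}(1-aq^i),\qquad (a)_\infty=(a;q)_\infty=\prod_{i\ge 0}(1-aq^i).$$

**Theorem A.** Let $P$ be a connected d-complete poset with maximum $v_0$, rank function $r$, top tree $T$ and d-complete coloring $c:P\to T$, and let $z_v$ ($v\in T$) be indeterminates. Then, as formal power series in the $z_v$ with coefficients rational functions of $q^{1/2},t^{1/2}$,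
$$\sum_{\sigma\in\mathcal A(P)}W_P(\sigma;q,t)\,\boldsymbol z^\sigma=\prod_{v\in P}\frac{(t\,\boldsymbol z[H_P(v)];q)_\infty}{(\boldsymbol z[H_P(v)];q)_\infty}. \tag{1}$$
Here $\mathcal A(P)$ is the set of $P$-partitions, $\boldsymbol z^\sigma=\prod_{v\in P}z_{c(v)}^{\sigma(v)}$, the $\boldsymbol z[H_P(v)]$ are the hook monomials, each factor on the right is expanded as a power series in $\boldsymbol z[H_P(v)]$, and
$$W_P(\sigma;q,t)=\frac{\displaystyle\prod_{x<y,\ c(x)\sim c(y)} f_{q,t}(\sigma(x)-\sigma(y);d(x,y))\ \prod_{c(x)=v_0} f_{q,t}(\sigma(x);e(x,v_0))}{\displaystyle\prod_{x<y,\ c(x)=c(y)} f_{q,t}(\sigma(x)-\sigma(y);e(x,y))\,f_{q,t}(\sigma(x)-\sigma(y);e(x,y)-1)}, \tag{2}$$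
where $x,y$ run over $P$, $a\sim b$ means that $a,b$ are adjacent in $T$, $d(x,y)=\frac12(r(y)-r(x)-1)$, $e(x,y)=\frac12(r(y)-r(x))$, and
$$f_{q,t}(n;m)=\prod_{i=0}^{n-1}\frac{1-q^it^{m+1}}{1-q^{i+1}t^m}.$$

The question, from "Two-parameter Deformation" (https://www.ipht.fr/statcomb2009/dimers/slides/okada.pdf), was to prove or disprove (1). So the answer is that it holds for every connected d-complete poset. The source lists four known cases: $q=t$ (Peterson–Proctor's hook product formula), rooted trees, shapes (Young diagrams), and shifted shapes.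

In words, the left side counts all order-reversing fillings of $P$ by natural numbers. A filling is recorded by the sum of its entries on each color class and is weighted by a rational function of $q,t$. The theorem says that this sum is a product with one factor per element of $P$. When $q=t$, every $f_{q,t}(n;m)$ equals $1$ and each factor on the right becomes $1/(1-\boldsymbol z[H_P(v)])$.

The next two sections define the words in the theorem. After that we compute small cases, see where a direct induction stops, and prove the theorem.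

## d-complete posets, top trees, colors and hook monomials

**Definition (d-complete).** For $k\ge3$ let $d_k(1)$ be the poset made of a chain of $k-2$ elements, above it two incomparable elements (the *sides*), and above these a chain of $k-2$ elements. An interval $[w,v]$ isomorphic to $d_k(1)$ is a *$d_k$-interval*, and its sides are the elements corresponding to the sides of $d_k(1)$. A convex subset isomorphic to $d_k(1)$ without its top is a *$d_k^-$-convex set*. A poset $P$ is *d-complete* if for every $k\ge 3$: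

- (D1) for every $d_k^-$-convex set $I$ there is $v$ such that $I\cup\{v\}$ is a $d_k$-interval;
- (D2) if $[w,v]$ is a $d_k$-interval, then $v$ covers no element outside $[w,v]$;
- (D3) there are no two $d_k^-$-convex sets that differ only in their minimal elements.

A *$d$-interval* is a $d_k$-interval for some $k\ge3$. We write $x\lessdot y$ if $y$ covers $x$. We use two facts from the definitions in the source: a connected d-complete poset has a maximum $v_0$, and it is graded by a rank function $r$ with $r(y)=r(x)+1$ whenever $x\lessdot y$.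

Examples: $d_3(1)$ is the four-element diamond. The poset with $w\lessdot x,y$ and nothing else fails (D1). A diamond with an extra element covered only by its top fails (D2). Elements $w,w'$ both covered by both of $x,y$, with a top above $x,y$, violate (D3), since $\{w,x,y\}$ and $\{w',x,y\}$ differ only in their minima.

In (D1) the element $v$ is automatically the top. The sides form the only incomparable pair of $d_k(1)$, so the sides of $I$ are the sides of $I\cup\{v\}$. The $k-2$ elements of $I$ below them already fill the lower chain, so $v$ lies above the sides. If $v$ were not the top, it would lie between two elements of $I$, against convexity of $I$.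

**Definition (top tree, coloring).** For connected d-complete $P$, the top tree is
$$T=\{x\in P:\text{ every }y\ge x\text{ is covered by at most one other element}\},$$
viewed as a tree via its Hasse diagram. The identity of $T$ extends uniquely to a map $c:P\to T$, the d-complete coloring, such that

- incomparable elements have different colors;
- if an interval is a chain, its elements have distinct colors;
- if $[w,v]$ is a $d_k$-interval, then $c(w)=c(v)$.

(This existence and uniqueness is part of the definitions we take over.)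

**Definition (hook monomials).** If $v$ is not the top of a $d$-interval, $\boldsymbol z[H_P(v)]=\prod_{w\le v}z_{c(w)}$. If $v$ is the top of a $d$-interval $[w,v]$ with sides $x,y$, then
$$\boldsymbol z[H_P(v)]=\frac{\boldsymbol z[H_P(x)]\,\boldsymbol z[H_P(y)]}{\boldsymbol z[H_P(w)]}.$$
That $[w,v]$ is unique is Lemma 1(b) below. That the result has nonnegative exponents is not visible here. It will come out of Proposition 4.

**Example (diamond).** Let $P=\{v_0>s_1,s_2>p\}$. Then $T=\{v_0,s_1,s_2\}$, a path with $v_0$ in the middle, and $c(p)=v_0$. With $z_0=z_{v_0}$, $z_j=z_{s_j}$, the hook monomials of $p,s_1,s_2,v_0$ are $z_0$, $z_0z_1$, $z_0z_2$, and $z_0z_1\cdot z_0z_2/z_0=z_0z_1z_2$.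

**Example ($d_4(1)$).** Let $P=\{w<w^+<s,s'<v^-<v\}$. Its only $d^-$-convex sets are $\{w^+,s,s'\}$, completed by $v^-$, and $\{w,w^+,s,s',v^-\}$, completed by $v$; so $P$ is d-complete. Here $T=\{v,v^-,s,s'\}$ is a star with center $v^-$, and $c(w^+)=v^-$, $c(w)=v$. The hook monomials of $w,w^+,s,s',v^-,v$ are
$$z_v,\quad z_{v^-}z_v,\quad z_sz_{v^-}z_v,\quad z_{s'}z_{v^-}z_v,\quad z_sz_{s'}z_{v^-}z_v,\quad z_sz_{s'}z_{v^-}^2z_v .$$
Note that $w$ and $v$ have the same color and rank difference $4$, whereas in a diamond the difference is $2$. This difference will matter.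

## $P$-partitions and weights, with trees and the diamond done by hand

**Definition.** A *$P$-partition* is a map $\sigma:P\to\mathbb N$ with $\sigma(x)\ge\sigma(y)$ whenever $x\le y$. It suffices to require this for cover relations $x\lessdot y$.

Observe that $f_{q,t}(0;m)=1$, that $f_{q,t}(n;m)=(t^{m+1})_n/(qt^m)_n$, and in particular $f_{q,t}(n;0)=(t)_n/(q)_n$. The classical $q$-binomial theorem states
$$\frac{(tZ)_\infty}{(Z)_\infty}=\sum_{m\ge0}\frac{(t)_m}{(q)_m}Z^m. \tag{3}$$

**One element.** If $P=\{v_0\}$, then $W_P(\sigma)=f_{q,t}(\sigma(v_0);0)$, and (1) is exactly (3).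

**Rooted trees.** Let the Hasse diagram of $P$ be a tree with the root $v_0$ as maximum, every other element being covered by exactly one element. Then $T=P$ and all colors are different. The pairs $x<y$ with $c(x)\sim c(y)$ are the covers, with $d=0$, so
$$W_P(\sigma)=f_{q,t}(\sigma(v_0);0)\prod_{x\lessdot y}f_{q,t}(\sigma(x)-\sigma(y);0).$$
Put $m(v_0)=\sigma(v_0)$ and $m(x)=\sigma(x)-\sigma(y)$ for $x\lessdot y$. The $m(x)$ are independent natural numbers and $\boldsymbol z^\sigma=\prod_x\big(\prod_{w\le x}z_w\big)^{m(x)}$. So the sum is a product of series (3), one for each hook monomial $\prod_{w\le x}z_w$. Thus (1) holds.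

**The diamond.** Write $\sigma(v_0)=a$, $\sigma(s_j)=b_j$, $\sigma(p)=d$, with $a\le b_1,b_2\le d$, and drop the indices of $f$. Then
$$W_P(\sigma)=\frac{f(d-b_1;0)f(d-b_2;0)f(b_1-a;0)f(b_2-a;0)\,f(a;0)f(d;1)}{f(d-a;1)f(d-a;0)} .$$
Put $u=f(1;0)=\frac{1-t}{1-q}$, and compare coefficients of $z_0^2z_1z_2$ in (1). On the left, $(a,b_1,b_2,d)=(1,1,1,1)$ contributes $u\,f(1;1)$, and $(0,1,1,2)$ contributes $u^4/f(2;0)$. On the right, the monomial arises as $z_0\cdot z_0z_1z_2$ and as $z_0z_1\cdot z_0z_2$, so the coefficient is $2u^2$. Since $f(1;1)=\frac{1-t^2}{1-qt}$ and $f(2;0)=u\frac{1-qt}{1-q^2}$, the claim $f(1;1)+u^3/f(2;0)=2u$ reads, after multiplying by $1-qt$,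
$$(1-t^2)+\frac{(1-t)^2(1+q)}{1-q}=\frac{1-t}{1-q}\big[(1+t)(1-q)+(1-t)(1+q)\big]=u(2-2qt)=2u(1-qt),$$
which is true. The two terms agree with the product only after they are added; there is no term-by-term match.

## Summing out one element of the diamond, and summing out one color

For trees one can remove minimal elements one at a time: summing over $\sigma(p)$ with everything else fixed produces a factor (3). Let us try this on the diamond. Fix $a=0$, $b_1=b_2=1$ and sum over $d\ge1$. The weights at $d=1$ and $d=2$ are $u$ and $u^4/f(2;0)$. If the sum were a constant times $z_0\,(tz_0)_\infty/(z_0)_\infty$, the ratio of these weights would be $u$. But the ratio is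
$$\frac{u^3}{f(2;0)}=u^2\,\frac{1-q^2}{1-qt},$$
and this equals $u$ iff $(1-t)(1+q)=1-qt$, that is, iff $q=t$. So for $q\ne t$ the inner sum does not factor.

Even for $q=t$, where all weights are $1$, the inner sum is $z_0^{\max(b_1,b_2)}/(1-z_0)$. The exponent $\max(b_1,b_2)$ is not linear in $\sigma$, so no substitution in the $z$'s accounts for it. But $p$ and $v_0$ have the same color, and summing over both variables repairs this. For $q=t$,
$$\sum_{a=0}^{\min(b_1,b_2)}\ \sum_{d\ge\max(b_1,b_2)}z_0^{a+d}=\frac{1}{1-z_0}\sum_{a=0}^{\min(b_1,b_2)}z_0^{\max(b_1,b_2)+a}=\frac1{1-z_0}\sum_{a=0}^{\min(b_1,b_2)}z_0^{b_1+b_2-a},$$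
where in the last step $a$ was replaced by $\min(b_1,b_2)-a$. On the right is the sum for $P'=P\setminus\{p\}$ with the exponent $a$ of $z_0$ replaced by $b_1+b_2-a$. The map $z_1^{b_1}z_2^{b_2}z_0^{a}\mapsto z_1^{b_1}z_2^{b_2}z_0^{b_1+b_2-a}$ is linear on exponents; it is a simple reflection attached to the tree $T$.

The hook monomials transform in the same way. For $P'=\{v_0,s_1,s_2\}$ they are $z_0z_1z_2,\ z_1,\ z_2$. The map sends them to $z_0z_1z_2,\ z_0z_1,\ z_0z_2$, which are the hook monomials of $v_0,s_1,s_2$ in the diamond; and $p$ contributes the new one, $z_0$.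

This is the plan. Let $p$ be minimal in $P$, $P'=P\setminus\{p\}$, $i=c(p)$, and let $s_i$ be the reflection that replaces the exponent $\mu_i$ of $z_i$ by $-\mu_i+\sum_{a\sim i}\mu_a$. Let $S_P$ and $R_P$ be the two sides of (1). We show that both satisfy
$$X_P=\frac{(tz_i)_\infty}{(z_i)_\infty}\,s_i(X_{P'}). \tag{4}$$
For $R_P$ this is a statement about hook monomials (Proposition 4). For $S_P$ it comes from an identity for the elements of one color, with everything else fixed (Proposition 5). Both need precise information on how the elements of one color and of its neighboring colors are placed, and we begin with that.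

## How the elements of one color sit in $P$

A *filter* is an up-closed subset. Let $P$ be connected d-complete.

**Step 1. Elements lie below their color, and filters inherit everything.** This step allows induction over filters. $T$ is a filter, so adjacency in $T$ is a cover relation of $P$. Let $c(x)=a$. Since $c(a)=a$, the elements $x,a$ are comparable. If $x>a$, then $x\in T$, so $c(x)=x\ne a$, a contradiction. Hence
$$x\le c(x)\quad\text{for all }x\in P, \tag{5}$$
the elements of color $a$ form a chain, and $a$ is its largest element.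

Let $F\ne\emptyset$ be a filter. Convex subsets of $F$, intervals between elements of $F$ and covers of elements of $F$ are the same in $F$ and in $P$. The element $v$ of (D1) for $I\subset F$ is the top of $I\cup\{v\}$, hence in $F$; (D2) and (D3) pass to $F$. Since $v_0\in F$, the poset $F$ is connected d-complete. Its top tree is $T\cap F$, with the same adjacency. By (5), $c$ maps $F$ into $T\cap F$, and $c|_F$ has the defining properties of the coloring of $F$, so it is the coloring of $F$.

**Step 2. Upper covers and $d$-intervals are limited.** This step makes hook monomials well defined.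

**Lemma 1.** (a) Every element is covered by at most two elements. (b) An element is the top of at most one $d$-interval.

**Proof.** (a) Call distinct $a_1,a_2,a_3$ together with distinct $b_1,b_2,b_3$ a configuration if $b_k\gtrdot a_i$ whenever $i\ne k$. Then all $a_i$ have the same rank and all $b_k$ have rank one more.

Suppose $w$ has three covers $a_1,a_2,a_3$. For $\{i,j,k\}=\{1,2,3\}$ the set $\{w,a_i,a_j\}$ is $d_3^-$-convex, so (D1) gives $b_k$ with $[w,b_k]=\{w,a_i,a_j,b_k\}$ a diamond. The $b_k$ are distinct: for $l\ne k$ we have $a_k\in[w,b_l]$ but $a_k\notin[w,b_k]$. So we have a configuration.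

Given a configuration, $a_k$ is covered by $b_i$ and $b_j$ ($i,j\ne k$), which are incomparable because they have equal rank. So (D1) gives $c_k$ with $[a_k,c_k]=\{a_k,b_i,b_j,c_k\}$ a diamond. If $c_k=c_l$ with $k\ne l$, then $c_l$ covers $b_k$ (as $b_k$ is a side of $[a_l,c_l]$), so $c_k$ covers $b_k\notin[a_k,c_k]$, against (D2). So the $c_k$ are distinct and $(b,c)$ is a configuration of higher rank. Repeating this contradicts finiteness.

(b) Let $[w,v]\cong d_k(1)$ and $[w',v]\cong d_{k'}(1)$. We prove $k=k'$ and $w=w'$ by induction on $k$. By (D2) all lower covers of $v$ lie in each interval, so $v$ has two lower covers if $k=3$ and one if $k\ge4$; likewise for $k'$. Thus $k=3$ iff $k'=3$.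

If $k=k'=3$, the sides of both intervals are the two lower covers of $v$. So the $d_3^-$-convex sets $[w,v]\setminus\{v\}$ and $[w',v]\setminus\{v\}$ differ at most in their minimal elements, and (D3) gives $w=w'$.

If $k,k'\ge4$, let $v^-$ be the lower cover of $v$, and $w^+,w'^+$ the covers of $w,w'$ inside the intervals. Then $[w^+,v^-]\cong d_{k-1}(1)$ and $[w'^+,v^-]\cong d_{k'-1}(1)$. By induction $k=k'$ and $w^+=w'^+$. So $\{w\}\cup[w^+,v^-]$ and $\{w'\}\cup[w^+,v^-]$ are $d_k^-$-convex sets that differ at most in their minimal elements, and $w=w'$ by (D3). $\square$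

**Step 3. Covers, adjacent colors, and consecutive elements of one color.** This step gives the three local rules on which everything rests.

**Lemma 2.**
(L1) If $x\lessdot y$, then $c(x)\sim c(y)$.
(L2) If $c(x)\sim c(y)$, then $x$ and $y$ are comparable.
(L3) If $x<y$ are consecutive elements of the same color, then $[x,y]$ is a $d_k$-interval for some $k\ge3$, and exactly two elements strictly between them have a color adjacent to $c(x)$: the two sides if $k=3$; the element covered by $y$ and the element covering $x$ in $[x,y]$ if $k\ge4$.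

**Proof.** Induction on $|P|$; the case $|P|=1$ is trivial. Let $p$ be minimal and $P'=P\setminus\{p\}$, a nonempty filter, for which the lemma holds. We must treat the statements that involve $p$.

*Case $p\in T$.* As $p\ne v_0$, it has a unique cover $y$, and $y\in T$. So (L1) holds for $p$. No other element has color $p$, since $x\le c(x)=p$ forces $x=p$; so (L3) has no new instance. As $p$ is minimal, its only neighbor in $T$ is $y$. For (L2) it suffices that $y$ is the only element of color $y$. If not, the others are below $y$ by (5); let $b$ be the next one below $y$. Then $b\ne p$. By (L3) in $P'$, $[b,y]$ is a $d$-interval. Since $y$ covers $p$, (D2) gives $p\in[b,y]$, so $b\le p$, against minimality of $p$.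

*Case $p\notin T$: the $d$-interval with bottom $p$.* Some element $\ge p$ has at least two covers. Going up from $p$ through unique covers we find
$$p=q_0\lessdot q_1\lessdot\dots\lessdot q_m\quad(m\ge0),$$
where $q_0,\dots,q_{m-1}$ have exactly one cover and $q_m$ has exactly two, $s$ and $s'$, by Lemma 1(a). By (D1) there is $v_1$ with $[q_m,v_1]$ a diamond with sides $s,s'$. For $1\le j\le m$, everything strictly above $q_{j-1}$ is $\ge q_j$. So, if $m\ge1$, $[q_{m-1},v_1]=\{q_{m-1}\}\cup[q_m,v_1]$ is $d_4^-$-convex, and (D1) gives $v_2$ with $[q_{m-1},v_2]$ a $d_4$-interval. Continuing, we reach a $d_{m+3}$-interval $[p,v]$ with $v=v_{m+1}$: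
$$p=q_0<\dots<q_m<s,s'<v_1<\dots<v_m<v. \tag{6}$$
Put $i=c(p)=c(v)$. Each $[q_j,v_{m+1-j}]$ is a $d$-interval, so $c(q_j)=c(v_{m+1-j})$ for $0\le j\le m$. The intervals $[p,s],[p,s'],[s,v],[s',v]$ are chains and together contain all of $[p,v]$, so no element strictly inside $[p,v]$ has color $i$. Elements of color $i$ are comparable to $p$ and $v$, so $v$ is the lowest element of color $i$ in $P'$, and $p<v$ is the only new consecutive pair.

By (L1) in $P'$ the colors $c(v),c(v_m),\dots,c(v_1),c(s)$ are successively adjacent. They are distinct since $[s,v]$ is a chain, so they form a path in the tree $T$; likewise with $s'$. Vertices at distance at least $2$ along a path in a tree are not adjacent. So the elements strictly inside $[p,v]$ of color adjacent to $i$ are exactly $v_m,q_1$ if $m\ge1$, and $s,s'$ if $m=0$. This is (L3) for $p<v$. It also shows (L1) for the covers of $p$, which are $q_1$ if $m\ge1$ and $s,s'$ if $m=0$.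

*Case $p\notin T$: proof of (L2).* Let $u\in P'$ with $l=c(u)\sim i$. We show $u>p$. By (L2) in $P'$, $u$ is comparable to $v$. If $u>v$ we are done, so let $u<v$.

(i) Suppose $l$ is the color of an element $y$ covering $p$. Then $u,y$ are comparable; if $u\ge y$ we are done. Otherwise $u<y$; let $b$ be the next element of color $l$ below $y$ in $P'$. By (L3) in $P'$, $[b,y]$ is a $d$-interval. Since $y\gtrdot p$, (D2) gives $b\le p$, contradicting minimality of $p$ and $b\ne p$.

(ii) Suppose $l$ is not the color of a cover of $p$. By (D2) the lower covers of $v$ lie in $[p,v]$. They are $v_m$, of color $c(q_1)$, if $m\ge1$, and $s,s'$ if $m=0$. So their colors are colors of covers of $p$, and therefore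
$$v\text{ covers no element of color }l. \tag{7}$$
The element $l\in T$ lies in $P'$ because $p\notin T$, and by (L2) in $P'$ it is comparable to $v$. Suppose $l<v$; then $l<v\le i$ by (5). Since $l\sim i$, either $l\gtrdot i$, which is impossible, or $i\gtrdot l$; in the latter case $v=i$ covers $l$, against (7). So $l>v>u$. All elements of color $l$ in $P'$ are comparable to $v$, so there are consecutive elements $a>b$ of color $l$ in $P'$ with $a>v>b$. By (L3) in $P'$, $[b,a]$ is a $d_k$-interval and $v$, whose color $i$ is adjacent to $l$, is one of the two elements described there. By (7), $v$ does not cover $b$. So $k\ge4$ and $v\lessdot a$. Let $b^+$ be the cover of $b$ in $[b,a]$. Then $[b^+,v]$ is a $d_{k-1}$-interval with top $v$, and Lemma 1(b), applied to it and $[p,v]$, gives $b^+=p$. This contradicts $b^+>b$ and minimality of $p$. $\square$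

From (L3), Lemma 1(b) and the third property of colors we get:
$$\begin{gathered}v\text{ is the top of a }d\text{-interval iff }v\text{ is not the lowest element of its color;}\\ \text{that }d\text{-interval is unique, and its bottom is the next element of that color.}\end{gathered} \tag{8}$$

**Step 4. The interlacing picture around one color.** This step packages the rules in the form used twice below. Adjoin a formal element $\infty$ above everything, with rank $r(v_0)+1$, its color adjacent only to $v_0$, and $\sigma(\infty)=0$ for every $\sigma$. Since $d(x,\infty)=e(x,v_0)$, the second product in the numerator of (2) (call it the framing product) has factors $f_{q,t}(\sigma(x)-\sigma(\infty);d(x,\infty))$, that is, factors of the same kind as the first product. Let $N_i$ be the set of elements of color adjacent to $i$, including $\infty$ if $i=v_0$.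

**Corollary 3.** Let $p$ be minimal, $i=c(p)$, and let $x_1>\dots>x_n=p$ be the elements of color $i$. All elements of $N_i$ are $>p$ and comparable to all $x_k$, and $|N_i|=2n-1$. Exactly one $y_0'\in N_i$ lies above $x_1$, and $r(y_0')=r(x_1)+1$. For $1\le k\le n-1$ exactly two elements of $N_i$ lie between $x_k$ and $x_{k+1}$; they can be named $y_k,y_k'$ so that $r(y_k)=r(x_k)-1$ and $r(y_k')=r(x_{k+1})+1$. If $[x_{k+1},x_k]$ is a diamond, both namings are allowed; otherwise $y_k>y_k'$. The number $\frac12(r(x_k)-r(x_{k+1}))$ is a positive integer. Every cover relation of $P$ involving some $x_k$ is with an element of $N_i$.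

**Proof.** Comparability is (L2), and with minimality of $p$ all of $N_i$ is above $p$. By (5), $x_1=i\in T$. The elements above $x_1$ form a chain in $T$, each being its own color, so the only one of color adjacent to $i$ is the parent of $i$ in $T$, or $\infty$ if $i=v_0$. The two elements between $x_k$ and $x_{k+1}$ are given by (L3). A $d_k$-interval has length $2k-4\ge2$, so half the rank difference is $k-2\ge1$. Counting, $|N_i|=1+2(n-1)$. The last claim is (L1). $\square$

In the diamond with $p$ at the bottom, $n=2$, $x_1=v_0$, $x_2=p$, $y_0'=\infty$, and $y_1,y_1'$ are the two sides in either order. In $d_4(1)$ with $p=w$, we have $x_1=v$, $x_2=w$, $y_0'=\infty$, $y_1=v^-$, $y_1'=w^+$.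

**Remark (no half-integers).** All $d(x,y)$ and $e(x,y)$ that occur in (2) are integers, so $W_P(\sigma;q,t)\in\mathbb Q(q,t)$. Equal colors have even rank difference by (L3). If $x<y$ and $c(x)\sim c(y)$, apply Corollary 3 to the filter $P\setminus\{u:u<x\}$, in which $x$ is minimal: $y$ has rank $\pm1$ relative to some element of color $c(x)$, so $r(y)-r(x)$ is odd. Moreover $e(x,y)\ge1$ in the denominator of (2), so no factor there vanishes.

## Hook monomials are roots, and removing a minimal element reflects them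

Fix a connected d-complete poset $\widehat P$ with top tree $T$. In this section $P$ runs over the nonempty filters of $\widehat P$; by Step 1 the previous section applies to each of them with coloring $c|_P$.

**Step 5. The reflection group of $T$.** This step sets up the group that acts on exponent vectors. Let $L=\bigoplus_{a\in T}\mathbb Z\alpha_a$ with the symmetric form $(\alpha_a,\alpha_a)=2$, $(\alpha_a,\alpha_b)=-1$ if $a\sim b$, and $0$ otherwise. Let $L_+=\bigoplus\mathbb N\alpha_a$ and $V=\mathbb Z\omega\oplus L$. Define $\langle\,,\rangle:V\times L\to\mathbb Z$ by $\langle\omega,\alpha_b\rangle=\delta_{b,v_0}$ and $\langle\beta,\beta'\rangle=(\beta,\beta')$ for $\beta\in L$. Put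
$$s_b\mu=\mu-\langle\mu,\alpha_b\rangle\alpha_b\qquad(\mu\in V).$$
Then $s_b^2=1$, and
$$\langle s_b\mu,s_b\beta\rangle=\langle\mu,\beta\rangle-2\langle\mu,\alpha_b\rangle(\alpha_b,\beta)+2\langle\mu,\alpha_b\rangle(\alpha_b,\beta)=\langle\mu,\beta\rangle .$$
If $a\ne b$ and $a\not\sim b$, then $s_a,s_b$ commute. If $a\sim b$, put $x=\langle\mu,\alpha_a\rangle$, $y=\langle\mu,\alpha_b\rangle$. Then $s_a\mu=\mu-x\alpha_a$, next $s_bs_a\mu=\mu-x\alpha_a-(x+y)\alpha_b$, whose pairing with $\alpha_a$ is $x-2x+(x+y)=y$, so $s_as_bs_a\mu=\mu-(x+y)(\alpha_a+\alpha_b)$. By symmetry $s_bs_as_b\mu$ is the same. So the Coxeter group $G$ with generators $s_a$ and $m_{ab}=3$ if $a\sim b$, $m_{ab}=2$ otherwise, acts on $V$. Its action on $L$ is the geometric representation (with the form multiplied by $2$). Let $\ell$ be the length function of $G$, and call the elements $\pi\alpha_b$ ($\pi\in G$) *roots*.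

From Humphreys, *Reflection Groups and Coxeter Groups*, §§5.3–5.4, we use: if $\ell(\pi s_b)>\ell(\pi)$, then $\pi\alpha_b$ is a nonnegative combination of simple roots $\alpha_a$. Two consequences follow.

(F1) Every root lies in $L_+\cup(-L_+)$. If $\ell(\pi s_b)<\ell(\pi)$, apply the statement to $\pi s_b$ and use $\pi\alpha_b=-(\pi s_b)\alpha_b$.

(F2) $\omega-\pi\omega\in L_+$ for all $\pi\in G$. Induct on $\ell(\pi)$. If $\pi\ne1$, choose $b$ with $\ell(\pi s_b)<\ell(\pi)$ and put $\pi'=\pi s_b$. Then $\pi\omega=\pi's_b\omega$ gives $\omega-\pi\omega=(\omega-\pi'\omega)+\langle\omega,\alpha_b\rangle\,\pi'\alpha_b$, where $\langle\omega,\alpha_b\rangle\in\{0,1\}$ and $\pi'\alpha_b\in L_+$.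

For a root $\gamma=\pi\alpha_l$ put $s_\gamma=\pi s_l\pi^{-1}$. By invariance of the pairing, $s_\gamma\mu=\mu-\langle\mu,\gamma\rangle\gamma$.

**Step 6. The statement to be proved.** For a filter $F$ put
$$\lambda_F=\omega-\sum_{u\in F}\alpha_{c(u)},\qquad \lambda_\emptyset=\omega,$$
and let $\eta_F(v)\in L$ be the exponent vector of $\boldsymbol z[H_F(v)]$.

**Proposition 4.** Let $p$ be minimal in $P$, $P'=P\setminus\{p\}$, $i=c(p)$. Then

(R) $\eta_P(p)=\alpha_i$, and $\eta_P(v)=s_i\,\eta_{P'}(v)$ for $v\ne p$;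

(S) $\langle\lambda_{P'},\alpha_i\rangle=1$ and $\lambda_P=s_i\lambda_{P'}$; every $\eta_P(v)$ is a root in $L_+$ with $\langle\lambda_P,\eta_P(v)\rangle=-1$.

What (R) needs is the value of one pairing $(\eta_{P'}(v),\alpha_i)$. Counting will leave two possibilities for it, and the vector $\lambda$ in (S) is there to exclude the wrong one.

**Proof.** Induction on $|P|$: we assume the statement for all smaller nonempty filters and all their minimal elements. In particular $\lambda_{P'}=\pi\omega$ for some $\pi\in G$. If $P'=\emptyset$, then $P=\{v_0\}$, $\eta_P(v_0)=\alpha_{v_0}$, $\langle\omega,\alpha_{v_0}\rangle=1$, $\lambda_P=\omega-\alpha_{v_0}=s_{v_0}\omega$ and $\langle\lambda_P,\alpha_{v_0}\rangle=1-2=-1$. So let $P'\ne\emptyset$.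

**Step 7. The first part of (S).** This step locates $\lambda_P$ in the orbit of $\omega$. With the notation of Corollary 3, $P'$ contains $n-1$ elements of color $i$ and $2n-1-\delta_{i,v_0}$ elements of adjacent color (not counting $\infty$). So
$$\langle\lambda_{P'},\alpha_i\rangle=\delta_{i,v_0}-2(n-1)+(2n-1-\delta_{i,v_0})=1,$$
hence $s_i\lambda_{P'}=\lambda_{P'}-\alpha_i=\lambda_P$. Since $p$ is minimal, $\eta_P(p)=\alpha_i$.

We now prove $\eta_P(v)=s_i\eta_{P'}(v)$ for $v\in P'$, by induction on $v$ from below (the inner induction).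

**Step 8. Case 1 of (R): $v$ is not the top of a $d$-interval of $P$.** This step treats the hooks that are plain products. Here $v$ is not the top of a $d$-interval of $P'$ either. Put $B=\eta_{P'}(v)=\sum_{u\le v,\,u\ne p}\alpha_{c(u)}$.

If $p\not\le v$: elements of color $i$ or adjacent to $i$ are $\ge p$, so none is $\le v$. Thus $(B,\alpha_i)=0$ and $s_iB=B=\eta_P(v)$.

If $p<v$: let $x_m$ be the largest element of color $i$ with $x_m\le v$. Then $v\ne x_m$; otherwise $v\ne p$ is not the lowest of its color and is the top of a $d$-interval by (8). The elements of color $i$ in $P'$ below $v$ are $x_m,\dots,x_{n-1}$. The elements of adjacent color below $v$ are the $2(n-m)$ ones between $x_m$ and $x_n$, together with $Y'=\{y\in N_i\setminus\{\infty\}:x_m<y\le v\}$. So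
$$(B,\alpha_i)=2(n-m)-2(n-m)-|Y'|=-|Y'|.$$
Some cover of $x_m$ is $\le v$, and it lies in $N_i$, so $|Y'|\ge1$. If $m=1$, then $|Y'|\le1$ by Corollary 3. If $m>1$, no element of $Y'$ is above $x_{m-1}$, since $x_{m-1}\not\le v$; so all lie between $x_m$ and $x_{m-1}$, and $|Y'|\le2$.

Suppose $|Y'|=2$ and put $\gamma=B=\eta_{P'}(v)$. By the induction hypothesis $\gamma$ is a root in $L_+$ and $\langle\lambda_{P'},\gamma\rangle=-1$. With $\langle\lambda_{P'},\alpha_i\rangle=1$ and $(\gamma,\alpha_i)=-2$ we compute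
$$s_is_\gamma\lambda_{P'}=s_i(\lambda_{P'}+\gamma)=\lambda_{P'}-\alpha_i+\gamma+2\alpha_i=\lambda_{P'}+(\gamma+\alpha_i),$$
$$s_\gamma s_i\lambda_{P'}=s_\gamma(\lambda_{P'}-\alpha_i)=\lambda_{P'}-\alpha_i-(-1+2)\gamma=\lambda_{P'}-(\gamma+\alpha_i).$$
Applying $\pi^{-1}$, both $\omega+\pi^{-1}(\gamma+\alpha_i)$ and $\omega-\pi^{-1}(\gamma+\alpha_i)$ lie in $G\omega$. By (F2), $\pi^{-1}(\gamma+\alpha_i)\in L_+\cap(-L_+)=0$, so $\gamma=-\alpha_i$, contradicting $\gamma\in L_+$. Hence $|Y'|=1$, $(B,\alpha_i)=-1$, and $s_iB=B+\alpha_i=\eta_P(v)$.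

**Step 9. Case 2 of (R): $v$ is the top of a $d$-interval $[w,v]$ with sides $x,y$ and $w\ne p$.** This step is linearity. Since $p$ is minimal, $[w,v]\subset P'$, and by the inner induction
$$\eta_P(v)=\eta_P(x)+\eta_P(y)-\eta_P(w)=s_i\big(\eta_{P'}(x)+\eta_{P'}(y)-\eta_{P'}(w)\big)=s_i\eta_{P'}(v).$$

**Step 10. Case 3 of (R): $v$ is the top of the $d$-interval $[p,v]$.** Here the shape of the hook formula changes when $p$ is removed, and this step shows that the two shapes match. Write the interval as in (6), with $v=v_{m+1}$. By the inner induction, and $s_i\alpha_i=-\alpha_i$,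
$$\eta_P(v)=\eta_P(s)+\eta_P(s')-\alpha_i=s_i\big(\eta_{P'}(s)+\eta_{P'}(s')+\alpha_i\big).$$
So we must show
$$\eta_{P'}(v)=\eta_{P'}(s)+\eta_{P'}(s')+\alpha_i. \tag{9}$$

Build $P'$ from the top in this order: first the filter $\{u\in P:u\not\le v\}$; then $v,v_m,\dots,v_1,s,s',q_m,\dots,q_1$; then the rest $R$ of $P'$ in some top-down order. All elements of $R$ are $<v$ and not in $[p,v]$. All partial sets are filters, since an element above a member of $[p,v]$ is either $\not\le v$ or in $[p,v]$, and since no element of $R$ is below $p$. Let $K'$ be the filter reached just before $R$. By (R) for filters of size $\le|P'|$, adding an element of color $b$ applies $s_b$ to all previous vectors $\eta$ and gives the new element the vector $\alpha_b$.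

*Colors.* Put $j_k=c(v_{m+1-k})$ for $0\le k\le m$, so $j_0=i$, and $a=c(s)$, $b=c(s')$. By (L1), and because $[s,v]$ and $[s',v]$ are chains, $j_0,\dots,j_m,a$ and $j_0,\dots,j_m,b$ are paths in the tree $T$. Also $a\ne b$, since $s,s'$ are incomparable, and $a\not\sim b$, since both are adjacent to $j_m$ and $T$ has no triangles. Since $[q_k,v_{m+1-k}]$ is a $d$-interval, $c(q_k)=j_k$.

*The vector of $v$.* It starts as $\alpha_{j_0}$. After $v_m,\dots,v_1$ it is $\alpha_{j_0}+\dots+\alpha_{j_m}$, since each new simple root pairs to $-1$ with the current vector. After $s,s'$ it is $\alpha_{j_0}+\dots+\alpha_{j_m}+\alpha_a+\alpha_b$, for the same reason. Now add $q_k$, of color $j_k$, for $k=m,\dots,1$. The pairing with $\alpha_{j_k}$ is $2-1-2=-1$: $2$ from $\alpha_{j_k}$, $-1$ from $\alpha_{j_{k-1}}$, and $-2$ from $\alpha_a+\alpha_b$ if $k=m$, from $2\alpha_{j_{k+1}}$ if $k<m$. So $\alpha_{j_k}$ is added each time, and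
$$\eta_{K'}(v)=\alpha_i+2\sum_{k=1}^m\alpha_{j_k}+\alpha_a+\alpha_b .$$

*The vectors of $s,s'$.* That of $s$ starts as $\alpha_a$, is unchanged when $s'$ is added because $(\alpha_a,\alpha_b)=0$, and gains $\alpha_{j_m},\dots,\alpha_{j_1}$ one after another. That of $s'$ starts as $\alpha_b$ and does the same. So
$$\eta_{K'}(s)=\alpha_a+\sum_{k=1}^m\alpha_{j_k},\qquad\eta_{K'}(s')=\alpha_b+\sum_{k=1}^m\alpha_{j_k},$$
and (9) holds with $K'$ in place of $P'$.

*The rest.* No $u\in R$ has color $i$, since $u<v$ and $v$ is the lowest element of color $i$ in $P'$ by (8). None has color adjacent to $i$, since then $u>p$ by (L2), so $u\in[p,v]$. So the reflections for the elements of $R$ fix $\alpha_i$, and applying them to (9) for $K'$ gives (9) for $P'$. This proves (R).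

**Step 11. The rest of (S).** This step keeps the induction running. First, $\langle\lambda_P,\eta_P(p)\rangle=\langle\lambda_{P'},\alpha_i\rangle-2=-1$. For $v\ne p$, $\langle\lambda_P,\eta_P(v)\rangle=\langle s_i\lambda_{P'},s_i\eta_{P'}(v)\rangle=-1$, and $\eta_P(v)=s_i\eta_{P'}(v)$ is a root. The root $\eta_{P'}(v)\in L_+$ is not $\alpha_i$, because their pairings with $\lambda_{P'}$ are $-1$ and $+1$. It has norm $2$ and lies in $L_+$, so it is not a multiple of $\alpha_i$ at all. Hence it has a positive coefficient at some $\alpha_j$ with $j\ne i$. This coefficient is unchanged by $s_i$, so $s_i\eta_{P'}(v)\in L_+$ by (F1). $\square$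

As a check, the last hook monomial of $d_4(1)$ has exponent vector $\alpha_v+2\alpha_{v^-}+\alpha_s+\alpha_{s'}$, of norm $2+8+2+2-2\cdot(2+2+2)=2$, as a root must have.

## The identity for one color

For $N\in\mathbb N$ put
$$g(N;X)=\frac{(tX)_N}{(qX)_N},\qquad\text{so that } f_{q,t}(N;m)=g(N;t^m).$$
Let $n\ge1$, let $\beta_1,\dots,\beta_{n-1}$ be indeterminates, and put $X_{kl}=\beta_k\beta_{k+1}\cdots\beta_{l-1}$ for $k\le l$, with $X_{kk}=1$. Fix integers
$$0\le A_1\le B_1\le A_2\le B_2\le\dots\le B_{n-1}\le A_n .$$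
In the application, $A$'s and $B$'s will be the fixed values on $N_i$, the variables $a_k$ the values on $x_k$, and $\beta_k=t^{e_k}$ with $e_k=\frac12(r(x_k)-r(x_{k+1}))$. For $A_k\le a_k\le B_k$ ($k<n$) and $a_n\ge A_n$ let
$$w(a)=\frac{\prod\limits_{k\le l\le n}g(a_l-A_k;X_{kl})\prod\limits_{k<l\le n}g(A_l-a_k;\tfrac{X_{kl}}t)\prod\limits_{k<l\le n}g(a_l-B_k;\tfrac{X_{kl}}t)\prod\limits_{k\le l\le n-1}g(B_l-a_k;X_{kl})}{\prod\limits_{k<l\le n}g(a_l-a_k;X_{kl})\,g(a_l-a_k;\tfrac{X_{kl}}t)},$$
and for $A_k\le b_k\le B_k$ ($1\le k\le n-1$) let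
$$w'(b)=\frac{\prod\limits_{k\le l\le n-1}g(b_l-A_k;X_{kl})\prod\limits_{k<l\le n}g(A_l-b_k;\tfrac{X_{kl}}t)\prod\limits_{k<l\le n-1}g(b_l-B_k;\tfrac{X_{kl}}t)\prod\limits_{k\le l\le n-1}g(B_l-b_k;X_{kl})}{\prod\limits_{k<l\le n-1}g(b_l-b_k;X_{kl})\,g(b_l-b_k;\tfrac{X_{kl}}t)}.$$
By the inequalities all first arguments are $\ge0$. Write $|a|=\sum_ka_k$, $|b|=\sum_kb_k$.

**Proposition 5.** As formal power series in $z$ over $\mathbb Q(q,t)(\beta_1,\dots,\beta_{n-1})$,
$$\sum_aw(a)\,z^{|a|}=\frac{(tz)_\infty}{(z)_\infty}\sum_bw'(b)\,z^{\sum_kA_k+\sum_kB_k-|b|}. \tag{10}$$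
It also holds after specializing $\beta_k=t^{e_k}$ with any integers $e_k\ge1$.

**Example.** For $n=1$ the weights are $w(a_1)=(t)_{a_1-A_1}/(q)_{a_1-A_1}$ and $w'=1$, and (10) is $z^{A_1}$ times (3). For $n=2$, $\beta_1=t$, $A_1=0$, $B_1=A_2=1$ (the diamond with $b_1=b_2=1$), one finds, with $u=g(1;1)$, that $w(0,1)=u$, $w(1,1)=u\,g(1;t)$, $w(0,2)=u^4/g(2;1)$, $w'(1)=u$, $w'(0)=u^2$. The right side of (10) is $(1+uz+\cdots)(uz+u^2z^2)$. So the coefficient of $z$ is $u$ on both sides, and that of $z^2$ gives $u\,f(1;1)+u^4/f(2;0)=2u^2$, which we verified by hand.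

The proof starts from an identity for Macdonald polynomials. That identity only gives $\beta_k=t$, the case in which all consecutive elements of color $i$ span diamonds. For $d_4(1)$ with $p=w$ we need $\beta_1=t^2$, so it does not suffice. What helps is that the integers $A_k,B_k$ are free: shifting them moves $\beta_k$ through infinitely many values.

**Step 12. The skew Cauchy identity.** This step produces the identity behind (10). From Macdonald, *Symmetric Functions and Hall Polynomials* (2nd ed.), Ch. VI, we use the symmetric functions $P_\lambda,Q_\lambda$ over $\mathbb Q(q,t)$ (each family is a basis, indexed by partitions; they are not to be confused with the poset $P$), the Cauchy identity (4.13)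
$$\Pi(x,y):=\prod_{i,j}\frac{(tx_iy_j)_\infty}{(x_iy_j)_\infty}=\sum_\lambda P_\lambda(x)Q_\lambda(y),$$
and the skew functions of §7, which satisfy
$$P_\lambda(x,u)=\sum_\mu P_{\lambda/\mu}(x)P_\mu(u),\qquad Q_\lambda(y,v)=\sum_\nu Q_{\lambda/\nu}(y)Q_\nu(v).$$
Let $u,v$ be infinite sets of variables. Expanding both sides of $\Pi((x,u),v)=\Pi(x,v)\Pi(u,v)$ and comparing coefficients of $P_\tau(u)$ gives
$$\Pi(x,v)\,Q_\tau(v)=\sum_\nu P_{\nu/\tau}(x)Q_\nu(v). \tag{11}$$
Now expand $\Pi((x,u),(y,v))$ in two ways. It is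
$$\sum_\mu P_\mu(x,u)Q_\mu(y,v)=\sum_{\lambda,\nu}P_\lambda(u)Q_\nu(v)\sum_\mu P_{\mu/\lambda}(x)Q_{\mu/\nu}(y),$$
and it is also, using (11) in the last step,
$$\Pi(x,y)\Pi(x,v)\Pi(u,(y,v))=\Pi(x,y)\sum_{\lambda,\tau}P_\lambda(u)Q_{\lambda/\tau}(y)\,\Pi(x,v)Q_\tau(v)=\Pi(x,y)\sum_{\lambda,\nu,\tau}P_\lambda(u)Q_\nu(v)\,Q_{\lambda/\tau}(y)P_{\nu/\tau}(x).$$
Comparing coefficients of $P_\lambda(u)Q_\nu(v)$,
$$\sum_\mu P_{\mu/\lambda}(x)Q_{\mu/\nu}(y)=\Pi(x,y)\sum_\tau Q_{\lambda/\tau}(y)P_{\nu/\tau}(x). \tag{12}$$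

**Step 13. One variable.** This step makes (12) explicit. Let $x$ and $y$ be single variables. By (7.14), (7.14′) with §6, Example 2 of the same chapter, $P_{\lambda/\mu}(x)=\psi_{\lambda/\mu}x^{|\lambda|-|\mu|}$ and $Q_{\lambda/\mu}(x)=\varphi_{\lambda/\mu}x^{|\lambda|-|\mu|}$ if $\lambda/\mu$ is a horizontal strip, i.e. $\lambda_1\ge\mu_1\ge\lambda_2\ge\mu_2\ge\cdots$, and both are $0$ otherwise. Here, with $\Theta(u)=(tu)_\infty/(qu)_\infty$,
$$\varphi_{\lambda/\mu}=\prod_{i\le j\le N}\frac{\Theta(q^{\lambda_i-\lambda_j}t^{j-i})\,\Theta(q^{\mu_i-\mu_{j+1}}t^{j-i})}{\Theta(q^{\lambda_i-\mu_j}t^{j-i})\,\Theta(q^{\mu_i-\lambda_{j+1}}t^{j-i})}\quad(N\ge\ell(\lambda)),$$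
$$\psi_{\lambda/\mu}=\prod_{i\le j\le N}\frac{\Theta(q^{\mu_i-\mu_j}t^{j-i})\,\Theta(q^{\lambda_i-\lambda_{j+1}}t^{j-i})}{\Theta(q^{\lambda_i-\mu_j}t^{j-i})\,\Theta(q^{\mu_i-\lambda_{j+1}}t^{j-i})}\quad(N\ge\ell(\mu)),$$
where $\ell(\lambda)$ is the number of nonzero parts. The reference has $N=\ell(\lambda)$, resp. $N=\ell(\mu)$. The factors with larger $j$ equal $1$: for $\varphi$ because then $\lambda_j=\lambda_{j+1}=\mu_j=\mu_{j+1}=0$; for $\psi$ because then $\mu_j=0$ and $\lambda_{j+1}\le\mu_j=0$. All exponents of $q$ and $t$ that occur are $\ge0$, and for $a,b\ge0$ the series $\Theta(q^at^b)$ is an invertible element of $\mathbb Q[[q,t]]$. We compute with these series; the final weights are rational functions whose denominators have nonzero constant term, so identities between them in $\mathbb Q[[q,t]]$ are identities in $\mathbb Q(q,t)$.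

Put $z=xy$ and multiply (12) by $x^{|\lambda|}y^{|\nu|}$:
$$\sum_\mu\psi_{\mu/\lambda}\varphi_{\mu/\nu}\,z^{|\mu|}=\frac{(tz)_\infty}{(z)_\infty}\sum_\tau\varphi_{\lambda/\tau}\psi_{\nu/\tau}\,z^{|\lambda|+|\nu|-|\tau|}. \tag{13}$$

**Step 14. Choosing the partitions.** This step matches the summation ranges of (13) and (10). Take $\lambda_j=A_{n+1-j}$ ($1\le j\le n$) and $\nu_j=B_{n-j}$ ($1\le j\le n-1$), so $\nu_n=0$.

On the left, $\mu_{n+1}\le\nu_n=0$. Write $\mu_j=a_{n+1-j}$. The strip conditions $\mu_j\ge\lambda_j\ge\mu_{j+1}$ and $\mu_j\ge\nu_j\ge\mu_{j+1}$ become $a_k\ge A_k$ ($k\le n$) and $a_k\le A_{k+1}$, $a_{k+1}\ge B_k$, $a_k\le B_k$ ($k<n$). Since $B_k\le A_{k+1}$, they say exactly $A_k\le a_k\le B_k$ ($k<n$) and $a_n\ge A_n$.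

On the right, $\tau_n\le\nu_n=0$. Write $\tau_j=b_{n-j}$. The strip conditions become $A_k\le b_k\le A_{k+1}$ and $B_{k-1}\le b_k\le B_k$ (with no lower bound $B_0$ for $k=1$), that is, exactly $A_k\le b_k\le B_k$. The power of $z$ is $|\lambda|+|\nu|-|\tau|=\sum A_k+\sum B_k-|b|$.

**Step 15. The left weights.** This step simplifies $\psi_{\mu/\lambda}\varphi_{\mu/\nu}$. Use $N=n$ for both. The numerator factors $\Theta(q^{\mu_i-\mu_{n+1}}t^{n-i})$ of $\psi_{\mu/\lambda}$ cancel the denominator factors $\Theta(q^{\mu_i-\nu_n}t^{n-i})$ of $\varphi_{\mu/\nu}$. Within $\varphi_{\mu/\nu}$, the factors $\Theta(q^{\nu_i-\nu_{n+1}}t^{n-i})$ cancel $\Theta(q^{\nu_i-\mu_{n+1}}t^{n-i})$. The $j=n$ denominator factors $\Theta(q^{\lambda_i-\mu_{n+1}}t^{n-i})=\Theta(q^{\lambda_i}t^{n-i})$ of $\psi_{\mu/\lambda}$ do not depend on $\mu$. Shifting $j+1$ to $j$ where needed, we get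
$$\psi_{\mu/\lambda}\varphi_{\mu/\nu}=\frac{C\,\Theta(1)^n\prod\limits_{i<j\le n}\Theta(q^{\mu_i-\mu_j}t^{j-i-1})\,\Theta(q^{\mu_i-\mu_j}t^{j-i})}{\prod\limits_{i\le j\le n}\Theta(q^{\mu_i-\lambda_j}t^{j-i})\prod\limits_{i<j\le n}\Theta(q^{\lambda_i-\mu_j}t^{j-i-1})\prod\limits_{i\le j\le n-1}\Theta(q^{\mu_i-\nu_j}t^{j-i})\prod\limits_{i<j\le n}\Theta(q^{\nu_i-\mu_j}t^{j-i-1})},$$
$$C=\prod_{i\le j\le n}\Theta(q^{\lambda_i-\lambda_j}t^{j-i})\prod_{i\le n}\Theta(q^{\lambda_i}t^{n-i})^{-1}\prod_{i\le j\le n-1}\Theta(q^{\nu_i-\nu_{j+1}}t^{j-i}).$$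

**Step 16. The right weights.** This step does the same for $\varphi_{\lambda/\tau}\psi_{\nu/\tau}$ and finds the same constant $C$. Use $N=n$ for $\varphi_{\lambda/\tau}$ and $N=n-1$ for $\psi_{\nu/\tau}$. Since $\tau_n=\tau_{n+1}=\lambda_{n+1}=0$, the $j=n$ factors of $\varphi_{\lambda/\tau}$ are $\Theta(q^{\lambda_i-\lambda_n}t^{n-i})/\Theta(q^{\lambda_i}t^{n-i})$. The numerator factors $\Theta(q^{\tau_i-\tau_n}t^{n-1-i})$ of $\varphi_{\lambda/\tau}$ cancel the denominator factors $\Theta(q^{\tau_i-\nu_n}t^{n-1-i})$ of $\psi_{\nu/\tau}$. Hence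
$$\varphi_{\lambda/\tau}\psi_{\nu/\tau}=\frac{C\,\Theta(1)^{n-1}\prod\limits_{i<j\le n-1}\Theta(q^{\tau_i-\tau_j}t^{j-i-1})\,\Theta(q^{\tau_i-\tau_j}t^{j-i})}{\prod\limits_{i\le j\le n-1}\Theta(q^{\lambda_i-\tau_j}t^{j-i})\,\Theta(q^{\tau_i-\lambda_{j+1}}t^{j-i})\,\Theta(q^{\nu_i-\tau_j}t^{j-i})\prod\limits_{i\le j\le n-2}\Theta(q^{\tau_i-\nu_{j+1}}t^{j-i})}.$$

**Step 17. Dictionary, and (10) at $\beta_k=t$.** This step identifies these products with $w$ and $w'$ at $X_{kl}=t^{l-k}$. Note $g(N;X)=\Theta(X)/\Theta(q^NX)$. First compare the factors $\Theta(q^NX)$. For $\psi_{\mu/\lambda}\varphi_{\mu/\nu}$, with $\epsilon\in\{0,1\}$: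

| factor | substitution | in terms of $a,A,B$ |
|---|---|---|
| $\Theta(q^{\mu_i-\lambda_j}t^{j-i})$, $i\le j\le n$ | $l=n+1-i,\ k=n+1-j$ | $\Theta(q^{a_l-A_k}t^{l-k})$, $k\le l\le n$ |
| $\Theta(q^{\lambda_i-\mu_j}t^{j-i-1})$, $i<j\le n$ | $l=n+1-i,\ k=n+1-j$ | $\Theta(q^{A_l-a_k}t^{l-k-1})$, $k<l\le n$ |
| $\Theta(q^{\mu_i-\nu_j}t^{j-i})$, $i\le j\le n-1$ | $l=n+1-i,\ k=n-j$ | $\Theta(q^{a_l-B_k}t^{l-k-1})$, $k<l\le n$ |
| $\Theta(q^{\nu_i-\mu_j}t^{j-i-1})$, $i<j\le n$ | $l=n-i,\ k=n+1-j$ | $\Theta(q^{B_l-a_k}t^{l-k})$, $k\le l\le n-1$ |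
| $\Theta(q^{\mu_i-\mu_j}t^{j-i-\epsilon})$, $i<j\le n$ | $l=n+1-i,\ k=n+1-j$ | $\Theta(q^{a_l-a_k}t^{l-k-\epsilon})$, $k<l\le n$ |

For $\varphi_{\lambda/\tau}\psi_{\nu/\tau}$:

| factor | substitution | in terms of $b,A,B$ |
|---|---|---|
| $\Theta(q^{\tau_i-\lambda_{j+1}}t^{j-i})$, $i\le j\le n-1$ | $l=n-i,\ k=n-j$ | $\Theta(q^{b_l-A_k}t^{l-k})$, $k\le l\le n-1$ |
| $\Theta(q^{\lambda_i-\tau_j}t^{j-i})$, $i\le j\le n-1$ | $l=n+1-i,\ k=n-j$ | $\Theta(q^{A_l-b_k}t^{l-k-1})$, $k<l\le n$ |
| $\Theta(q^{\tau_i-\nu_{j+1}}t^{j-i})$, $i\le j\le n-2$ | $l=n-i,\ k=n-1-j$ | $\Theta(q^{b_l-B_k}t^{l-k-1})$, $k<l\le n-1$ |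
| $\Theta(q^{\nu_i-\tau_j}t^{j-i})$, $i\le j\le n-1$ | $l=n-i,\ k=n-j$ | $\Theta(q^{B_l-b_k}t^{l-k})$, $k\le l\le n-1$ |
| $\Theta(q^{\tau_i-\tau_j}t^{j-i-\epsilon})$, $i<j\le n-1$ | $l=n-i,\ k=n-j$ | $\Theta(q^{b_l-b_k}t^{l-k-\epsilon})$, $k<l\le n-1$ |

So the factors $\Theta(q^NX)$ are exactly those of $w(a)$ and $w'(b)$. It remains to compare the constants $\Theta(X)$. Put $\Theta_m=\Theta(t^m)$ and
$$D=\prod_{k\le l\le n-1}\Theta_{l-k}=\prod_{k<l\le n}\Theta_{l-k-1}.$$
The product of the $\Theta(X)$ in $w(a)$ is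
$$\frac{\big(\Theta_0^n\prod_{k<l\le n}\Theta_{l-k}\big)\cdot D\cdot D\cdot D}{D\prod_{k<l\le n}\Theta_{l-k}}=\Theta_0^nD^2 .$$
In $w'(b)$ it is
$$\frac{D\cdot D\cdot\big(\prod_{k<l\le n-1}\Theta_{l-k-1}\big)\cdot D}{\prod_{k<l\le n-1}\Theta_{l-k}\Theta_{l-k-1}}=\frac{D^3}{\prod_{k<l\le n-1}\Theta_{l-k}}=\Theta_0^{n-1}D^2 ,$$
because $D=\Theta_0^{n-1}\prod_{k<l\le n-1}\Theta_{l-k}$. Since $\Theta_0=\Theta(1)$, we obtain
$$w(a)=\frac{D^2}{C}\,\psi_{\mu/\lambda}\varphi_{\mu/\nu},\qquad w'(b)=\frac{D^2}{C}\,\varphi_{\lambda/\tau}\psi_{\nu/\tau},$$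
and $D^2/C$ does not depend on $a,b$. So (13) gives (10) for $\beta_k=t$.

**Step 18. From $\beta_k=t$ to $\beta_k=tq^{m_k}$, $m_k\in\mathbb N$.** This step uses the freedom in $A,B$. Let $s_1=0$ and $s_{k+1}=s_k+m_k$. Apply Step 17 to $A_k+s_k$ and $B_k+s_k$, for which the interlacing inequalities persist, with summation variables $a_k+s_k$, $b_k+s_k$. In every factor indexed by $(k,l)$ the first argument is shifted by $s_l-s_k\ge0$. Since
$$g(N+s;X)=g(s;X)\,g(N;q^sX),$$
and $q^{s_l-s_k}t^{l-k}$ is the value of $X_{kl}$ at $\beta_k=tq^{m_k}$, the weights of Step 17 become $\kappa\,w(a)$ and $\kappa'\,w'(b)$ with $w,w'$ taken at $\beta_k=tq^{m_k}$. Abbreviate $g_{kl}=g(s_l-s_k;t^{l-k})$ and $\bar g_{kl}=g(s_l-s_k;t^{l-k-1})$ for $k<l$ (for $k=l$ the shift is $0$ and contributes $1$). Then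
$$\kappa=\frac{\prod_{k<l\le n}g_{kl}\ \prod_{k<l\le n}\bar g_{kl}\ \prod_{k<l\le n}\bar g_{kl}\ \prod_{k<l\le n-1}g_{kl}}{\prod_{k<l\le n}g_{kl}\,\bar g_{kl}}=\prod_{k<l\le n}\bar g_{kl}\prod_{k<l\le n-1}g_{kl},$$
$$\kappa'=\frac{\prod_{k<l\le n-1}g_{kl}\ \prod_{k<l\le n}\bar g_{kl}\ \prod_{k<l\le n-1}\bar g_{kl}\ \prod_{k<l\le n-1}g_{kl}}{\prod_{k<l\le n-1}g_{kl}\,\bar g_{kl}}=\prod_{k<l\le n}\bar g_{kl}\prod_{k<l\le n-1}g_{kl}.$$
So $\kappa=\kappa'\ne0$. The power of $z$ is shifted by $\sum_{k=1}^ns_k$ on the left, and by $\sum_{k\le n}s_k+\sum_{k\le n-1}s_k-\sum_{k\le n-1}s_k$ on the right, which is the same. So (10) holds at $\beta_k=tq^{m_k}$.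

**Step 19. All $\beta$.** This step passes from infinitely many points to an identity of rational functions. The coefficient of a given power of $z$ on each side of (10) is a finite sum of rational functions of the $\beta$'s over $\mathbb Q(q,t)$. The only possible poles are zeros of $1-q^{j+1}X_{kl}$ and $1-q^{j+1}X_{kl}/t$ (from $g$'s in numerators) and of $1-q^jtX_{kl}$ and $1-q^jX_{kl}$ (from $g$'s in denominators), with $k<l$, $j\ge0$.

At $\beta_k=tq^{m_k}$ we have $X_{kl}=t^{l-k}q^{s_l-s_k}$; at $\beta_k=t^{e_k}$ with $e_k\ge1$ it is a power $t^E$ with $E\ge1$. In both cases each of the four expressions is $1$ minus a monomial $q^\alpha t^\beta$ with $\alpha,\beta\ge0$ not both $0$: the second has $\alpha\ge1$, the others have $\beta\ge1$. So none vanishes. By Step 18, both sides agree on the product of infinite sets $\{tq^m:m\ge0\}^{n-1}$. A polynomial vanishing on such a product is zero, so the two rational functions are equal. Since $\beta_k=t^{e_k}$ is not a pole, specialization there is legitimate.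 $\square$

## Both sides of (1) satisfy the recursion (4)

Let $S_P=\sum_\sigma W_P(\sigma)\boldsymbol z^\sigma$ and $R_P=\prod_{v\in P}\frac{(t\boldsymbol z^{\eta_P(v)})_\infty}{(\boldsymbol z^{\eta_P(v)})_\infty}$. Here $R_P$ is a well-defined power series, since $\eta_P(v)\in L_+\setminus\{0\}$ by Proposition 4 (with $\widehat P=P$). In $S_P$ each monomial arises from finitely many $\sigma$. Put $S_\emptyset=R_\emptyset=1$. We prove $S_P=R_P$ by induction on $|P|$. Let $p$ be minimal, $P'=P\setminus\{p\}$, $i=c(p)$, use the notation of Corollary 3, and put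
$$O=P\setminus\{x_1,\dots,x_n\}=P'\setminus\{x_1,\dots,x_{n-1}\}.$$

**Step 20. Fibers.** This step fixes everything outside the color $i$ and finds the range of the remaining values. Fix a map $\rho:O\to\mathbb N$ that is order-reversing on the induced subposet $O$, and set $\rho(\infty)=0$. If $[x_{k+1},x_k]$ is a diamond, name its sides so that $\rho(y_k)\le\rho(y_k')$. Otherwise $y_k>y_k'$, so again $\rho(y_k)\le\rho(y_k')$. Put
$$A_k=\rho(y_{k-1}')\quad(1\le k\le n),\qquad B_k=\rho(y_k)\quad(1\le k\le n-1).$$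
Elements of $N_i$ above $x_k$ are above those below $x_k$, so $0\le A_1\le B_1\le A_2\le\dots\le B_{n-1}\le A_n$.

Every cover relation involving some $x_k$ is with an element of $N_i$, and cover relations inside $O$ are respected by $\rho$. So the extension of $\rho$ by $\sigma(x_k)=a_k$ is a $P$-partition iff
$$a_k\ge\max\{\rho(y):y\in N_i,\ y>x_k\}=A_k\ (k\le n),\qquad a_k\le\min\{\rho(y):y\in N_i,\ y<x_k\}=B_k\ (k<n),$$
with no upper bound for $a_n$. Likewise, the extensions to $P'$-partitions by $\sigma(x_k)=b_k$, $k\le n-1$, are those with $A_k\le b_k\le B_k$.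

**Step 21. Weights.** This step recognizes $w$ and $w'$. For $k\le l$ put $X_{kl}=t^{e(x_l,x_k)}$; that is, $\beta_k=t^{e_k}$ with $e_k=\frac12(r(x_k)-r(x_{k+1}))$, an integer $\ge1$ by Corollary 3. From $r(y_{k-1}')=r(x_k)+1$ and $r(y_k)=r(x_k)-1$ we read off:

- $x_l<y_{k-1}'$ ($k\le l\le n$): $d(x_l,y_{k-1}')=e(x_l,x_k)$, giving $g(a_l-A_k;X_{kl})$;
- $y_{l-1}'<x_k$ ($k<l\le n$): $d(y_{l-1}',x_k)=e(x_l,x_k)-1$, giving $g(A_l-a_k;X_{kl}/t)$;
- $x_l<y_k$ ($k<l\le n$): $d(x_l,y_k)=e(x_l,x_k)-1$, giving $g(a_l-B_k;X_{kl}/t)$;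
- $y_l<x_k$ ($k\le l\le n-1$): $d(y_l,x_k)=e(x_l,x_k)$, giving $g(B_l-a_k;X_{kl})$.

These are all pairs consisting of some $x_k$ and an element of $N_i$; the framing factors for $i=v_0$ are included through $y_0'=\infty$. The pairs $x_l<x_k$ give the denominator factors $g(a_l-a_k;X_{kl})\,g(a_l-a_k;X_{kl}/t)$. So the product of the factors of $W_P(\sigma)$ that involve elements of color $i$ is exactly $w(a)$ at $\beta_k=t^{e_k}$. For $P'$, dropping $x_n$, it is $w'(b)$ (and $w'=1$ if $P'=\emptyset$). The remaining factors involve only elements of $O$ and $\infty$ and form a common product $W_\rho$. With $\boldsymbol z^\rho=\prod_{u\in O}z_{c(u)}^{\rho(u)}$,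
$$S_P=\sum_\rho W_\rho\,\boldsymbol z^\rho\sum_aw(a)z_i^{|a|},\qquad S_{P'}=\sum_\rho W_\rho\,\boldsymbol z^\rho\sum_bw'(b)z_i^{|b|}.$$

**Step 22. The recursion for $S_P$.** This step applies Proposition 5 in every fiber. Identify monomials with exponent vectors in $L$. The reflection $s_i$ changes only the coefficient $\mu_i$ of $\alpha_i$, to $-\mu_i+\sum_{a\sim i}\mu_a$. So it sends $\boldsymbol z^\rho z_i^{|b|}$ to
$$\boldsymbol z^\rho z_i^{\sum_{y\in N_i}\rho(y)-|b|}=\boldsymbol z^\rho z_i^{\sum A_k+\sum B_k-|b|},$$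
and the new exponent is $\ge0$ because $b_k\le B_k$. By Proposition 5, for each $\rho$,
$$\sum_aw(a)z_i^{|a|}=\frac{(tz_i)_\infty}{(z_i)_\infty}\sum_bw'(b)z_i^{\sum A_k+\sum B_k-|b|}.$$
Multiply by $W_\rho\boldsymbol z^\rho$ and sum over $\rho$; for a given monomial $\boldsymbol z^\rho$ there are finitely many $\rho$. This gives
$$S_P=\frac{(tz_i)_\infty}{(z_i)_\infty}\,s_i(S_{P'}), \tag{14}$$
with $s_i$ applied to exponents.

**Step 23. The recursion for $R_P$, and the end of the proof.** This step applies Proposition 4 to the product. By induction and (3),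
$$S_{P'}=R_{P'}=\sum_{m:P'\to\mathbb N}\Big(\prod_{v\in P'}\frac{(t)_{m(v)}}{(q)_{m(v)}}\Big)\boldsymbol z^{\sum_vm(v)\eta_{P'}(v)}.$$
The linear map $s_i$ is injective, and by Proposition 4(R) it sends $\sum_vm(v)\eta_{P'}(v)$ to $\sum_vm(v)\eta_P(v)$. Since all $\eta_P(v)\in L_+\setminus\{0\}$, the image is again a well-defined power series, and
$$s_i(S_{P'})=\prod_{v\in P,\ v\ne p}\frac{(t\boldsymbol z^{\eta_P(v)})_\infty}{(\boldsymbol z^{\eta_P(v)})_\infty}.$$
Since $\eta_P(p)=\alpha_i$, the prefactor in (14) is the missing factor for $v=p$. Hence $S_P=R_P$, which is (1). $\blacksquare$
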